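\title{The maximum convergence speed of the Picking transformation on partitions}

\begin{abstract}
The Picking transformation removes one unit from each part of a partition of $n$ and forms a new part from the removed units. Write $n=r(r+1)/2+s$ with $0\le s\le r$. We prove that for $n\ge3$ the largest number of steps that a partition of $n$ needs to reach a circuit is $\max\{r(r-1-s),\ n-r,\ s(r+2)-2(r+1)\}$. Consequently this number equals $n-r$ if and only if $s=\lfloor r/2\rfloor$ or $s=\lfloor r/2\rfloor+1$, which confirms a conjecture. The proof follows the sequence of the numbers of parts along an orbit, and shows that large values of this sequence drift at a controlled rate relative to small ones.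
\end{abstract}

\section{Introduction}

A partition of a positive integer $n$ is a sequence $\lambda=(\lambda_1,\dots,\lambda_k)$ of integers $\lambda_1\ge\dots\ge\lambda_k\ge1$ with sum $n$. We put $\lambda_p=0$ for $p>k$ and write $\mathcal P(n)$ for the set of partitions of $n$. The \emph{Picking transformation} $f:\mathcal P(n)\to\mathcal P(n)$ sends $\lambda$ to the partition whose parts are the positive numbers among $\lambda_1-1,\dots,\lambda_k-1$ together with one new part equal to $k$, sorted in non-increasing order. If the parts are piles of objects, one object is picked from each pile and the picked objects form a new pile.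

Call $\lambda$ \emph{periodic} if $f^j(\lambda)=\lambda$ for some $j\ge1$, that is, if $\lambda$ lies on a circuit of the directed graph with arcs $\lambda\to f(\lambda)$. Since $\mathcal P(n)$ is finite, every orbit reaches a periodic partition. The \emph{convergence speed} $\mathrm{sp}(\lambda)$ is the least $i\ge0$ such that $f^i(\lambda)$ is periodic, and the \emph{maximum convergence speed} is $\mathrm{sp}(n)=\max\{\mathrm{sp}(\lambda):\lambda\in\mathcal P(n)\}$. For $n=4$ the whole graph is
\[
(1,1,1,1)\to(4)\to(3,1)\to(2,2)\to(2,1,1)\to(3,1),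
\]
so $\mathrm{sp}(4)=2$.

Let $T_m=m(m+1)/2$. The staircase $\Delta_m=(m,m-1,\dots,1)$ is a partition of $T_m$ fixed by $f$. Every $n\ge1$ can be written uniquely as
\[
n=T_r+s,\qquad r\ge1,\quad 0\le s\le r,
\]
and we shall see that the periodic partitions of $n$ are those that lie between $\Delta_r$ and $\Delta_{r+1}$; in particular their parts are at most $r+1$. The partition $1^n=(1,\dots,1)$ goes to $(n)$, and this part then loses one unit per step until it is small enough. This gives the known bound $\mathrm{sp}(n)\ge n-r$ for $n\ge3$, which we reprove in Proposition~\ref{prop:lower}. The partition $1^n$ looks as far from a staircase as possible, so one might guess that it is the slowest one. For $n=4$ it is, and $\mathrm{sp}(4)=n-r$. For $n=6$, where $n-r=3$, it reaches $(3,2,1)$ through $(6),(5,1),(4,2)$ in four steps, whereas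
\begin{equation}\label{eq:orbit6}
(2,2,1,1)\to(4,1,1)\to(3,3)\to(2,2,2)\to(3,1,1,1)\to(4,2)\to(3,2,1)
\end{equation}
takes six. The slow partition is a staircase with one unit misplaced. So the question is for which $n$ the bound $n-r$ is attained. The conjecture posed in \cite{source} is that for $n\ge3$ one has $\mathrm{sp}(n)=n-r$ if and only if $s=\lfloor r/2\rfloor$ or $s=\lfloor r/2\rfloor+1$. We prove it by determining $\mathrm{sp}(n)$.

\begin{theorem}\label{thm:main}
Let $n\ge3$ and $n=T_r+s$ with $0\le s\le r$ (so $r\ge2$). Then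
\[
\mathrm{sp}(n)=\max\{A,\ n-r,\ B\},\qquad A=r(r-1-s),\qquad B=s(r+2)-2(r+1).
\]
\end{theorem}

\begin{corollary}\label{cor:main}
Let $n,r,s$ be as in Theorem~\ref{thm:main}. Then $\mathrm{sp}(n)=n-r$ if and only if $s\in\{\lfloor r/2\rfloor,\lfloor r/2\rfloor+1\}$. More precisely, $\mathrm{sp}(n)=A>n-r$ for $s<\lfloor r/2\rfloor$, and $\mathrm{sp}(n)=B>n-r$ for $s>\lfloor r/2\rfloor+1$.
\end{corollary}

\begin{proof}
We have $n-r=r(r-1)/2+s$ and $r(r-1)=(r+1)(r-2)+2$. Hence
\begin{align*}
A\le n-r&\iff s(r+1)\ge \frac{r(r-1)}2\iff s\ge \frac r2-1+\frac1{r+1},\\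
B\le n-r&\iff s(r+1)\le 2(r+1)+\frac{r(r-1)}2\iff s\le \frac r2+1+\frac1{r+1}.
\end{align*}
Since $r\ge2$ we have $0<\frac1{r+1}<\frac12$, so for both parities of $r$ the first condition on the integer $s$ reads $s\ge\lfloor r/2\rfloor$ and the second reads $s\le\lfloor r/2\rfloor+1$. Thus $B\le n-r<A$ for $s<\lfloor r/2\rfloor$, both $A$ and $B$ are at most $n-r$ for the two middle values of $s$, and $A\le n-r<B$ for $s>\lfloor r/2\rfloor+1$.
\end{proof}

For fixed $r$, the quantity $A$ falls with slope $-r$ in $s$, the quantity $B$ rises with slope $r+2$, and $n-r$ moves with slope $1$; the bound $n-r$ wins only in the short range where both steep lines pass below it. For $n=3,\dots,9$ the theorem gives $\mathrm{sp}(n)=2,2,3,6,4,5,7$. The hypothesis $n\ge3$ cannot be weakened to $n\ge2$: both partitions of $2$ are periodic, while $n-r=1$.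

Section~\ref{sec:stairs} reduces the theorem to the time needed to get between the two staircases. Section~\ref{sec:tape} encodes an orbit by a sequence of integers, the tape, and Section~\ref{sec:slow} uses it to construct the slow partitions behind $A$ and $B$. The core of the upper bound is the drift lemma of Section~\ref{sec:chains}, which is applied to the lower staircase in Section~\ref{sec:lowerstair} and to the upper one in Section~\ref{sec:upperstair}.

Throughout, $n\ge3$, and $r,s,A,B$ are as in Theorem~\ref{thm:main}. It is convenient to measure $n$ from the next triangular number as well: put $R=r+1$ and $h=R-s$, so $1\le h\le R$ and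
\begin{equation}\label{eq:Rh}
n=T_R-h,\quad n-r=T_{R-1}-h+1,\quad B=R(R-1-h)-h=(R+1)(R-2-h)+2.
\end{equation}
Intervals $[a,b]$ are intervals of integers, and $\mathbf 1(E)$ is $1$ if the statement $E$ holds and $0$ otherwise.

\section{Staircases and periodic partitions}\label{sec:stairs}

For partitions of possibly different sizes, write $\mu\subseteq\lambda$ if $\mu_p\le\lambda_p$ for all $p$. To prove $\mu\subseteq\lambda$ it suffices to match the parts of $\mu$, in any order, with distinct parts of $\lambda$ that are at least as large: the $p$ largest parts of $\mu$ are then matched with $p$ parts of $\lambda$ of size at least $\mu_p$, so $\lambda_p\ge\mu_p$.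

\begin{lemma}\label{lem:mono}
If $\mu\subseteq\lambda$, then $f(\mu)\subseteq f(\lambda)$. In particular each of the conditions $\lambda\supseteq\Delta_m$ and $\lambda\subseteq\Delta_m$ is preserved by $f$.
\end{lemma}

\begin{proof}
Match each positive $\mu_p-1$ with $\lambda_p-1$, and the new part of $f(\mu)$ with the new part of $f(\lambda)$; the latter is allowed because $\mu$ has at most as many parts as $\lambda$. The second statement follows from $f(\Delta_m)=\Delta_m$.
\end{proof}

Let $\Omega=\{\lambda\in\mathcal P(n):\Delta_r\subseteq\lambda\subseteq\Delta_{r+1}\}$. By Lemma~\ref{lem:mono}, $f(\Omega)\subseteq\Omega$. Every $\lambda\in\Omega$ is periodic. Indeed, write $\lambda_p=r+1-p+\varepsilon_p$ with $\varepsilon_p\in\{0,1\}$ for $1\le p\le r+1$. Then $\lambda$ has $r+\varepsilon_{r+1}$ parts and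
\[
f(\lambda)=(r+\varepsilon_{r+1},\ r-1+\varepsilon_1,\ r-2+\varepsilon_2,\ \dots,\ 0+\varepsilon_r),
\]
which is already sorted. So $f$ rotates the word $\varepsilon_1\cdots\varepsilon_{r+1}$, and $f^{r+1}$ is the identity on $\Omega$.

\begin{lemma}\label{lem:reduction}
Let $t\ge1$. Suppose that $f^t(\lambda)\in\Omega$ for every $\lambda\in\mathcal P(n)$ and that $f^{t-1}(\lambda)\notin\Omega$ for some $\lambda\in\mathcal P(n)$. Then $\Omega$ is the set of periodic partitions of $n$, and $\mathrm{sp}(n)=t$.
\end{lemma}

\begin{proof}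
If $f^j(\mu)=\mu$ with $j\ge1$, then $\mu=f^{jt}(\mu)\in\Omega$, because $jt\ge t$ and $f(\Omega)\subseteq\Omega$. So $\mathrm{sp}(\lambda)$ is the first time at which the orbit of $\lambda$ enters $\Omega$, and the orbit stays in $\Omega$ afterwards. The two hypotheses give $\mathrm{sp}(n)\le t$ and $\mathrm{sp}(n)>t-1$.
\end{proof}

\section{The tape}\label{sec:tape}

The sorting in the definition of $f$ makes it awkward to follow individual parts. It disappears if each part is labeled by the time of its creation. Fix $\lambda\in\mathcal P(n)$. For $u\ge0$ let $a_u\ge1$ be the number of parts of $f^u(\lambda)$; this is also the size of the part created in the step from time $u$ to time $u+1$. For $p\ge1$ let $a_{-p}=\lambda_p+p-1$; this treats $\lambda_p$ as a part created in the step from time $-p$ to time $-p+1$ that has lost $p-1$ units by time $0$. The sequence $(a_u)_{u\in\mathbb Z}$ is the \emph{tape} of $\lambda$, and its indices are called \emph{sites}. For $\lambda=\Delta_m$ the tape is constant, equal to $m$, on all sites $u\ge-(m+1)$.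

For $t\ge0$ and $u<t$, the \emph{height} of site $u$ at time $t$ is $a_u-(t-u)+1$. The parts of $f^t(\lambda)$ are the positive heights at time $t$: at $t=0$ site $-p$ has height $\lambda_p$, and from time $t$ to time $t+1$ every height drops by one while site $t$ appears with height $a_t$. Site $u<t$ is \emph{alive at $t$} if its height is positive, that is, if $a_u\ge t-u$, and \emph{dead at $t$} otherwise. A dead site stays dead, and only finitely many sites are alive at a given time. Counting the living sites gives
\begin{equation}\label{eq:rec}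
a_t=\#\{i\ge1:\ a_{t-i}\ge i\}\qquad(t\ge0).
\end{equation}
The next lemma converts a part that is too small into a small value on the tape.

\begin{lemma}\label{lem:small}
Let $\mu=f^t(\lambda)$, $p\ge1$ and $q\ge0$. If $\mu_p\le q$, then $a_{t+q}\le p+q-1$.
\end{lemma}

\begin{proof}
A site alive at $t+q$ is either one of the $q$ sites $t,\dots,t+q-1$, or a site $u<t$ whose height at time $t$ exceeds $q$; there are at most $p-1$ of the latter.
\end{proof}

\section{Slow partitions}\label{sec:slow}

\begin{example}\label{ex:six}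
The tape of $(2,2,1,1)$ is read off from \eqref{eq:orbit6}. We write it in rows of length $3$:
\[
\begin{array}{r|ccc}
u & a_u & a_{u+1} & a_{u+2}\\ \hline
-4 & \mathbf 4&3&3\\
-1 & 2&\mathbf 4&3\\
2&2&3&\mathbf 4\\
5&2&3&3\\
8&3&3&3
\end{array}
\]
All values lie in $\{2,3,4\}$, so in \eqref{eq:rec} the indices $i=1,2$ always count and no $i\ge5$ counts:
\[
a_u=2+\mathbf 1(a_{u-3}\ge3)+\mathbf 1(a_{u-4}\ge4)\qquad(u\ge0).
\]
A value $2$ reproduces itself three sites later and a value $4$ four sites later. In the table the $2$ keeps its column, while the $4$ drifts one column to the right in each row; the two cancel at site $8$, where they meet. The orbit is slow because the $4$ needs a whole row of steps to gain one column.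
\end{example}

The same mechanism works near any staircase.

\begin{lemma}\label{lem:holes}
Let $m\ge2$, and let $H\subseteq[1,m]$ and $U\subseteq[1,m+1]$ be disjoint sets such that no $p\in H$ has $p+1\in U$. Put $\lambda_p=m+1-p-\mathbf 1(p\in H)+\mathbf 1(p\in U)$ for $1\le p\le m+1$ and $\lambda_p=0$ for $p>m+1$. Then $\lambda$ is a partition of $T_m-|H|+|U|$. Call a site $u$ a \emph{hole} if $u\ge-m$ and $u\equiv-p\pmod m$ for some $p\in H$, and a \emph{bump} if $u\ge-(m+1)$ and $u\equiv-p\pmod{m+1}$ for some $p\in U$. If no site $u\le N$ is both a hole and a bump, then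
\[
a_u=m-\mathbf 1(u\text{ is a hole})+\mathbf 1(u\text{ is a bump})\qquad\text{for }-(m+1)\le u\le N.
\]
\end{lemma}

\begin{proof}
The numbers $\lambda_p$ are nonnegative, and $\lambda_p<\lambda_{p+1}$ would require $p\in H$ and $p+1\in U$; so $\lambda$ is a partition, of the stated size. The formula holds for $u=-p<0$, since $a_{-p}=m-\mathbf 1(p\in H)+\mathbf 1(p\in U)$. Let $0\le u\le N$ and assume it for the sites of $[-(m+1),u-1]$. On these sites the tape takes values in $\{m-1,m,m+1\}$, and the sites below $-(m+1)$ are dead from time $0$. Hence in \eqref{eq:rec} every $i\le m-1$ counts and no $i\ge m+2$ counts. The index $i=m$ counts if and only if $u-m$ is not a hole, and $i=m+1$ counts if and only if $u-m-1$ is a bump; both statements use that these sites are not simultaneously holes and bumps. Since $u\ge0$, the site $u-m$ is a hole if and only if $u$ is, and $u-m-1$ is a bump if and only if $u$ is. So $a_u=m-1+\mathbf 1(u\text{ is not a hole})+\mathbf 1(u\text{ is a bump})$.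
\end{proof}

A partition of $n=T_r+s$ built on $\Delta_r$ with one hole has $s+1$ bumps, and it misses $\Delta_r$ until the hole is filled. A partition of $n=T_R-h$ built on $\Delta_R$ with one bump has $h+1$ holes, and it sticks out of $\Delta_R$ until the bump is absorbed. Placing holes and bumps so that their first meeting comes late produces $A$ and $B$.

\begin{proposition}\label{prop:lower}
For each $N\in\{A,\ n-r,\ B\}$ with $N\ge1$ there is $\lambda\in\mathcal P(n)$ with $f^{N-1}(\lambda)\notin\Omega$.
\end{proposition}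

\begin{proof}
\emph{$N=n-r$.} Take $\lambda=1^n$. For $n=3$ we have $N=1$ and $1^3\notin\Omega=\{(2,1)\}$. For $n\ge4$ we have $n-r-1\ge1$: this holds for $n=4,5$, and $n-r\ge T_{r-1}\ge3$ when $r\ge3$. The part $n$ present at time $1$ has size $n-(n-r-2)=r+2$ at time $n-r-1$, so $f^{N-1}(\lambda)\not\subseteq\Delta_{r+1}$.

\emph{$N=A\ge1$.} Then $s\le r-2$. Apply Lemma~\ref{lem:holes} with $m=r$, $H=\{1\}$ and $U=[r+1-s,r+1]$. Since $r+1-s\ge3$ the conditions on $H$ and $U$ hold, and $\lambda$ is a partition of $T_r-1+(s+1)=n$. The holes are the sites $-1+kr$ with $k\ge0$, and $-1+kr\equiv-(k+1)\pmod{r+1}$. For $0\le k\le r-1-s$ we have $k+1\in[1,r-s]$, which is disjoint from $U$. So no site $u\le-1+(r-1-s)r=A-1$ is both a hole and a bump. The site $A-1\ge0$ is a hole, so $f^{A-1}(\lambda)$ has $r-1$ parts and does not contain $\Delta_r$.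

\emph{$N=B\ge1$.} By \eqref{eq:Rh}, $(R+1)(R-2-h)\ge-1$, so $h\le R-2$ and $B\ge2$. Apply Lemma~\ref{lem:holes} with $m=R$, $H=[1,h+1]$ and $U=\{R+1\}$. Since $h+1\le R-1$ the conditions hold, and $\lambda$ is a partition of $T_R-(h+1)+1=n$. The bumps are the sites $(R+1)k$ with $k\ge-1$. The site $-(R+1)$ is not a hole. If $k\ge0$ and $(R+1)k$ is a hole, then $k\equiv-p\pmod R$ with $1\le p\le h+1$, so $k\ge R-h-1$. Thus no site $u\le(R+1)(R-h-2)=B-2$ is both. The site $B-2\ge0$ is a bump, so $a_{B-2}=R+1$, and $f^{B-1}(\lambda)$ has a part $R+1$ and is not contained in $\Delta_R$.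
\end{proof}

Example~\ref{ex:six} is the case $N=A$, $n=6$. For $n=9$ we have $R=4$, $h=1$, $B=7>n-r$, and the case $N=B$ gives the orbit
\begin{equation}\label{eq:orbit9}
32211\to5211\to441\to333\to3222\to42111\to531\to432\in\Omega.
\end{equation}

\section{Chains and the drift lemma}\label{sec:chains}

For the upper bound $\lambda\in\mathcal P(n)$ is arbitrary, and its tape need not be close to a constant. We need a substitute for the column of holes in Example~\ref{ex:six}. It comes from the following observation: if $a_v$ is small, then a dead site lies shortly before $v$, and a site that died so soon carries a small value itself.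

For $v\ge0$ let $d(v)$ be the least $i\ge1$ such that $v-i$ is dead at $v$, and let $S(v)$ be the number of sites below $v-d(v)$ that are alive at $v$. Then
\begin{equation}\label{eq:dS}
a_v=d(v)-1+S(v),\qquad a_{v-d(v)}\le d(v)-1.
\end{equation}
In particular $d(v)\le a_v+1$.

Let $v\ge0$ and let $m\ge a_v+1$ be an integer. Starting at $v$, pass from a site $z\ge0$ to $z-d(z)$ and stop at the first negative site. Number the visited sites from the end,
\[
z_0<0\le z_1<\dots<z_M=v,\qquad M=M_v\ge1 .
\]
This is the \emph{chain} of $v$ with \emph{ceiling} $m$. Put $d_k=d(z_k)=z_k-z_{k-1}$ and $S_k=S(z_k)$ for $1\le k\le M$, and $d_{M+1}=m$. For $1\le k\le M$ we have $a_{z_k}\le d_{k+1}-1$, by \eqref{eq:dS} if $k<M$ and by the choice of $m$ if $k=M$. With $a_{z_k}=d_k-1+S_k$ this gives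
\begin{equation}\label{eq:S}
0\le S_k\le d_{k+1}-d_k\qquad(1\le k\le M).
\end{equation}
So $d_1\le\dots\le d_M\le m$, and $v=z_0+d_1+\dots+d_M$ yields
\begin{equation}\label{eq:vM}
v\le Md_M-1=M_v\,d(v)-1 .
\end{equation}
A late site with a small value therefore has a long chain. For $0\le k\le M$, the $k$-th \emph{window} consists of the sites $z_k+x$ with $1\le x\le d_{k+1}-1$, and the \emph{excess} of such a site is
\[
w_k(x)=a_{z_k+x}-d_{k+1}.
\]
In Example~\ref{ex:six}, the chain of $v=5$ with ceiling $3$ is $-1,2,5$, all $d_k$ equal $3$, and the windows are the last two columns of the rows $u=-1,2,5$. The only positive excesses are $w_0(1)=1$ and $w_1(2)=1$. The drift lemma says that on every tape a positive excess in the $k$-th window lies at least $k+1$ places from the left end, as in the example, and that an excess $j$ is pushed $j$ times as fast.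

\begin{lemma}[Drift lemma]\label{lem:drift}
For every chain the following hold.
\begin{itemize}
\item[$(P_k)$] For $0\le k\le M$: if $j\ge1$, $1\le x\le d_{k+1}-1$ and $w_k(x)\ge j$, then $x\ge jk+1$.
\item[$(Q_k)$] For $1\le k\le M$: $d_k\ge (k-1)S_k+1$.
\end{itemize}
\end{lemma}

If all $d_k$ are equal, then all $S_k$ vanish by \eqref{eq:S}, and an excess $j$ at position $x$ can only come from long-lived sites of the previous window, one of which lies at least $j$ positions further left; this gives $(P_k)$ from $(P_{k-1})$. When the windows grow, $a_{z_k+x}$ may instead be large because of the $S_k$ older survivors. Statement $(Q_k)$ handles this case: many old survivors force a long window.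

\begin{proof}
$(P_0)$ says $x\ge1$ and $(Q_1)$ says $d_1\ge1$. We derive $(Q_k)$ from $(P_{k-2})$ and $(Q_{k-1})$ for $k\ge2$, and $(P_k)$ from $(P_{k-1})$ and $(Q_k)$ for $k\ge1$. This proves the statements in the order $P_0,Q_1,P_1,Q_2,P_2,\dots$

\emph{Proof of $(Q_k)$, $k\ge2$.} The number $S_k$ counts the sites below $z_{k-1}$ alive at $z_k$. The site $z_{k-2}$ is dead at $z_{k-1}$, hence at $z_k$. So $S_k=\alpha+\beta$, where $\alpha$ of these sites are below $z_{k-2}$ and $\beta$ lie in the window $k-2$. The first kind are alive at $z_{k-1}$, so $\alpha\le S_{k-1}\le d_k-d_{k-1}$ by \eqref{eq:S}.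

If $\beta=0$, then $S_k\le S_{k-1}$, and $(Q_{k-1})$ gives
\[
d_k\ge d_{k-1}+S_{k-1}\ge(k-2)S_{k-1}+1+S_{k-1}\ge(k-1)S_k+1 .
\]
If $\beta\ge1$, let $z_{k-2}+x$ be the leftmost of the $\beta$ sites, so that $x\le d_{k-1}-\beta$. Put $j=d_k-d_{k-1}+\beta$; then $j\ge1$, $j\ge\alpha+\beta=S_k$ and $x\le d_k-j$. The site is alive at $z_k=z_{k-2}+d_{k-1}+d_k$, so $a_{z_{k-2}+x}\ge d_{k-1}+d_k-x$, that is, $w_{k-2}(x)\ge d_k-x\ge j$. By $(P_{k-2})$, $x\ge j(k-2)+1$, and therefore $d_k\ge x+j\ge j(k-1)+1\ge(k-1)S_k+1$.

\emph{Proof of $(P_k)$, $k\ge1$.} Let $w_k(x)\ge j\ge1$ and $u=z_k+x>0$, so $a_u\ge d_{k+1}+j$. Let $\ell=\min(x,d_k)$. We count the sites alive at $u$. At most $x$ lie in $[z_k,u-1]$. At most $d_k-\ell$ have the form $z_{k-1}+y$ with $\ell\le y\le d_k-1$. Let $N$ be the number of those of the form $z_{k-1}+y$ with $1\le y\le\ell-1$. The site $z_{k-1}$ is dead, and at most $S_k$ living sites lie below it, since they are alive at $z_k$. Hence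
\begin{equation}\label{eq:count}
d_{k+1}+j\le x+(d_k-\ell)+N+S_k ,
\end{equation}
and \eqref{eq:S} gives $N\ge j-(x-\ell)$.

Suppose $N\ge1$, and let $y\le\ell-N$ be the smallest value counted by $N$. Put $i=x-y\ge x-\ell+N\ge j$. The site $z_{k-1}+y$ is alive at $u=z_{k-1}+d_k+x$, which means $a_{z_{k-1}+y}\ge d_k+x-y$, or $w_{k-1}(y)\ge i$. By $(P_{k-1})$, $y\ge i(k-1)+1$, so $x=y+i\ge ik+1\ge jk+1$.

Suppose $N=0$. Then $x-\ell\ge j\ge1$, so $\ell=d_k$ and $x\ge d_k+j$. Now \eqref{eq:count} and $x\le d_{k+1}-1$ give $j\le x+S_k-d_{k+1}<S_k$. By $(Q_k)$, $x\ge(k-1)S_k+1+j\ge jk+1$.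
\end{proof}

So far the size $n$ has played no role. It enters when $d(v)$ equals the ceiling: then the whole partition $f^v(\lambda)$ is carried by one window, and the total excess of that window is determined by $n$.

\begin{lemma}\label{lem:full}
Let $v\ge0$ satisfy $a_v\le m-1$ and $d(v)=m$, and take the chain of $v$ with ceiling $m$. Then $a_v=m-1$, the sites alive at $v$ are exactly the sites $z_{M-1}+x=v-m+x$ with $1\le x\le m-1$, their heights are $w_{M-1}(x)+x+1$, and
\begin{equation}\label{eq:total}
\sum_{x=1}^{m-1}w_{M-1}(x)=n-T_m+1 .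
\end{equation}
If moreover $M\ge2$ and $2M\ge m$, then
\begin{equation}\label{eq:cap}
n-T_m+1\le\max(0,m-M)+\mathbf 1(2M=m).
\end{equation}
\end{lemma}

\begin{proof}
From $a_v=m-1+S(v)\le m-1$ we get $S(v)=0$, which gives the first two claims. Since $d_M=m$, the height of $z_{M-1}+x$ at $v$ is $a_{z_{M-1}+x}-(m-x)+1=w_{M-1}(x)+x+1$. The heights add up to $n$, and $\sum_{x=1}^{m-1}(x+1)=T_m-1$; this is \eqref{eq:total}. By $(P_{M-1})$, the values $x$ with $w_{M-1}(x)\ge j$ lie in $[j(M-1)+1,m-1]$, so
\[
n-T_m+1\le\sum_{j\ge1}\#\{x: w_{M-1}(x)\ge j\}\le\sum_{j\ge1}\max\bigl(0,\,m-1-j(M-1)\bigr).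
\]
The term $j=1$ is $\max(0,m-M)$. For $j=2$ we have $m+1-2M\le1$, and this is positive only if $2M=m$. For $j\ge3$ we have $m-1-j(M-1)\le(m+1-2M)+(1-M)\le0$, by $2M\ge m$ and $M\ge2$.
\end{proof}

The case $n=T_m$ shows how these lemmas bound time. By \eqref{eq:total} some $x\le m-1$ has positive excess, so $M\le x\le m-1$ by $(P_{M-1})$, and $v\le m(m-1)-1$ by \eqref{eq:vM}. For $m=3$ this reads $v\le5$, with equality in Example~\ref{ex:six}.

\section{Containing the lower staircase}\label{sec:lowerstair}

By Lemma~\ref{lem:small}, a partition that misses $\Delta_r$ soon produces a value at most $r-1$ on the tape, so we bound the sites $v$ with $a_v\le r-1$. If $d(v)=r$, Lemma~\ref{lem:full} applies. If $d(v)<r$, one link of the chain leads to a site with a still smaller value, and we use induction in the following form (with $T_0=0$).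

\begin{lemma}\label{lem:short}
Let $\rho\ge2$, and suppose that every $z\ge0$ with $a_z\le\rho-2$ satisfies $z\le T_{\rho-2}$. Then every $v\ge0$ with $d(v)\le\rho-1$ satisfies $v\le T_{\rho-1}$.
\end{lemma}

\begin{proof}
Let $z=v-d(v)$, so $a_z\le\rho-2$ by \eqref{eq:dS}. If $z<0$, then $v\le d(v)-1\le\rho-2\le T_{\rho-1}$. Otherwise $v\le T_{\rho-2}+\rho-1=T_{\rho-1}$.
\end{proof}

\begin{lemma}\label{lem:early}
Let $\rho\ge1$ and $n\ge T_{\rho+1}$. If $v\ge0$ and $a_v\le\rho-1$, then $v\le T_{\rho-1}$.
\end{lemma}

\begin{proof}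
We use induction on $\rho$. For $\rho=1$ there is no such $v$, since $a_v\ge1$. Let $\rho\ge2$; then $d(v)\le\rho$. If $d(v)\le\rho-1$, apply Lemma~\ref{lem:short}, whose hypothesis is the case $\rho-1$. Let $d(v)=\rho$, suppose $v>T_{\rho-1}$, and take the chain with ceiling $\rho$. By \eqref{eq:vM}, $M\rho\ge\rho(\rho-1)/2+2$. Hence $2M>\rho-1$, so $2M\ge\rho$; and $M\ge2$, because $M=1$ would give $\rho^2-3\rho+4\le0$, which has no real solution. Now \eqref{eq:cap} gives $n-T_\rho+1\le\rho/2+1$, while $n\ge T_{\rho+1}$ gives $n-T_\rho+1\ge\rho+2$, a contradiction.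
\end{proof}

The hypothesis $n\ge T_{\rho+1}$ makes the total excess \eqref{eq:total} too large for a late window. It cannot be dropped: in Example~\ref{ex:six}, with $\rho=3$, we have $a_5=2$ and $5>T_2$. We shall use the lemma with $\rho=r-1$. For the values $a_v\le r-1$ themselves the total excess is only $s+1$, and this is where $A$ appears.

\begin{proposition}\label{prop:low}
Let $K=\max(A,n-r)$ and $\lambda\in\mathcal P(n)$.
\begin{itemize}
\item[(a)] If $v\ge0$ and $a_v\le r-1$, then $v\le K-1$.
\item[(b)] If $a_v\le r-1$ and $v>T_{r-1}$, then $f^{v+1}(\lambda)\subseteq\Delta_{r+1}$.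
\item[(c)] $f^K(\lambda)\supseteq\Delta_r$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $v\ge0$ and $a_v\le r-1$, so $d(v)\le r$, and take the chain with ceiling $r$. We first show that $v\le T_{r-1}$ unless
\begin{equation}\label{eq:late}
d(v)=r,\qquad M\ge2,\qquad 2M\ge r .
\end{equation}
If $d(v)\le r-1$, then $v\le T_{r-1}$ by Lemma~\ref{lem:short} with $\rho=r$; its hypothesis is Lemma~\ref{lem:early} with $\rho=r-1\ge1$, which applies as $n\ge T_r$. If $d(v)=r$, then $v\le Mr-1$ by \eqref{eq:vM}. For $2M\le r-1$ this gives $v\le T_{r-1}-1$. For $2M\ge r$ and $M=1$ we have $r=2$ and $v\le1=T_1$.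

(a) We have $T_{r-1}\le K-1$: if $s\ge1$ because $n-r=T_{r-1}+s$, and if $s=0$ because $A=2T_{r-1}$ and $T_{r-1}\ge1$. It remains to treat \eqref{eq:late}, where \eqref{eq:cap} reads $s+1\le\max(0,r-M)+\mathbf 1(2M=r)$. If $2M>r$, then $M\le r-1-s$ and $v\le Mr-1\le A-1$. If $2M=r$, then $s\le r/2$ and $v\le r^2/2-1$; here $n-r=r^2/2$ if $s=r/2$, and $A\ge r^2/2$ if $s\le r/2-1$.

(b) Now \eqref{eq:late} holds. By $(P_{M-1})$, $w_{M-1}(x)\ge2$ forces $x\ge2M-1\ge r-1$, and $w_{M-1}(x)\ge3$ forces $x\ge3M-2\ge2M\ge r$, which is impossible. By Lemma~\ref{lem:full}, $f^v(\lambda)$ has $r-1$ parts, of sizes at most $x+2$ for $1\le x\le r-2$ and at most $r+2$ for $x=r-1$. One step later these sizes are at most $2,3,\dots,r-1$ and $r+1$, and the new part is $r-1\le r$. Matching them with the parts $2,3,\dots,r-1$, $r+1$ and $r$ of $\Delta_{r+1}$ gives $f^{v+1}(\lambda)\subseteq\Delta_{r+1}$.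

(c) If $\mu=f^K(\lambda)\not\supseteq\Delta_r$, then $\mu_p\le r-p$ for some $p\in[1,r]$. Lemma~\ref{lem:small} gives $a_{K+r-p}\le r-1$, which contradicts (a).
\end{proof}

Part (b) is not needed for the lower staircase. It says that a late value $a_v\le r-1$ already settles the question of the upper staircase, and it will let us assume in the next section that such values occur only early.

\section{Fitting inside the upper staircase}\label{sec:upperstair}

Suppose that at a late time the partition contains $\Delta_{R-1}$ but sticks out of $\Delta_R$. Since $n=T_R-h$, it then falls short of $\Delta_R$ in at least $h+1$ rows. Each such row produces a site with value $R-1$ among the next $R$ sites, and these sites have chains of length about $R-h$. The drift lemma keeps the protruding part about $R-h$ sites away from the chains, which leaves room for only $h$ such sites.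

\begin{proposition}\label{prop:up}
Let $t=\max(A,n-r,B)$ and $\lambda\in\mathcal P(n)$. Then $f^t(\lambda)\subseteq\Delta_R$.
\end{proposition}

\begin{proof}
Let $\mu=f^t(\lambda)$ and suppose $\mu\not\subseteq\Delta_R$. Since $t\ge K$, Proposition~\ref{prop:low} and Lemma~\ref{lem:mono} give $\mu\supseteq\Delta_{R-1}$ and $a_v\ge R-1$ for all $v\ge t$.

\emph{Step 1: every $v\ge t+h$ has $d(v)\ge R$.} Let $z\ge0$ with $a_z\le R-2=r-1$. Then $z+1\le K\le t$ by Proposition~\ref{prop:low}(a). If $z>T_{R-2}$, part (b) gives $f^{z+1}(\lambda)\subseteq\Delta_R$, hence $\mu\subseteq\Delta_R$ by Lemma~\ref{lem:mono}, contrary to assumption. So $z\le T_{R-2}$, and Lemma~\ref{lem:short} with $\rho=R$ shows that $d(v)\le R-1$ implies $v\le T_{R-1}$. But $t\ge n-r$ and \eqref{eq:Rh} give $t+h\ge T_{R-1}+1$.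

\emph{Step 2: the set $V$.} As $\mu\not\subseteq\Delta_R$, there is $c\in[1,R+1]$ with $\mu_c\ge R+2-c$. Let $D=\{p\in[1,R]:\mu_p=R-p\}$. We have $\mu_p\ge R-p$ for all $p\in[1,R]$, so $\mu_p\ge R+1-p$ for $p\in[1,R]\setminus D$, and row $c\notin D$ exceeds the corresponding row of $\Delta_R$ by at least one. Summing, $n\ge T_R-|D|+1$, that is, $|D|\ge h+1$. Put
\[
V=\{t+R-p:\ p\in D\}\subseteq[t,t+R-1],\qquad|V|\ge h+1 .
\]
For $v=t+R-p\in V$, Lemma~\ref{lem:small} with $q=R-p$ gives $a_v\le R-1$, so $a_v=R-1$. We shall reach a contradiction by showing $|V|\le h$.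

\emph{Step 3: chains of the sites of $V$.} For $v\in V$ take the chain with ceiling $R$; then $d(v)\le R$, and $M_vR\ge v+1$ by \eqref{eq:vM}. Here we use $t\ge B=R(R-1-h)-h$. For all $v\in V$ it gives $M_vR\ge R(R-1-h)-(h-1)>R(R-2-h)$, as $h-1<R$; for $v\ge t+h$ it gives $M_vR>R(R-1-h)$. Together with Step~1,
\begin{align}
&M_v\ge R-1-h&&\text{for }v\in V,\label{eq:M1}\\
&M_v\ge R-h\ \text{ and }\ d(v)=R&&\text{for }v\in V,\ v\ge t+h.\label{eq:M2}
\end{align}
In case \eqref{eq:M2} we have $z_{M-1}=v-R$, and $w_{M-1}(x)=a_{v-R+x}-R$ for $1\le x\le R-1$.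

\emph{Step 4: the case $c=1$.} The large value on the tape is at the site carrying $\mu_1\ge R+1$: there is $y<t$ with $a_y-(t-y)+1\ge R+1$, so $a_y-R\ge j$ for $j=t-y\ge1$. Suppose $v\in V$ and $v\ge t+h$. The site $y$ is alive at $v$, since $v-y\le R-1+j$. By \eqref{eq:M2} and Lemma~\ref{lem:full}, $y=v-R+x$ with $1\le x\le R-1$, and $w_{M-1}(x)\ge j$. By $(P_{M-1})$, $x\ge j(M-1)+1$. Since $x=t-j-v+R$,
\[
t+R-v\ge jM+1\ge M+1\ge R-h+1 ,
\]
so $v\le t+h-1$, a contradiction. Hence $V\subseteq[t,t+h-1]$ and $|V|\le h$.

\emph{Step 5: the case $c\ge2$.} Here the protruding row produces a large value after time $t$. Let $Y=t+R+1-c\in[t,t+R-1]$. At time $Y$ the $c$ parts $\mu_1,\dots,\mu_c\ge R+2-c$ have lost $R+1-c$ units each and are still alive. The $R+1-c$ sites of $[t,Y-1]$ are alive as well, since they carry values at least $R-1\ge R+1-c$; this inequality is where $c\ge2$ is used. So $a_Y\ge R+1$, and in particular $Y\notin V$. Split $V$ into $V_1=\{v\in V:v<Y\}$ and $V_2=\{v\in V:v>Y\}$.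

Let $v\in V_1$. Then $x=Y-v\in[1,R-1]$, so $Y$ lies in the last window of the chain of $v$, and $w_M(x)=a_Y-R\ge1$. By $(P_M)$ and \eqref{eq:M1}, $Y-v\ge M_v+1\ge R-h$. Thus $V_1\subseteq[t,Y-R+h]$.

Let $v\in V_2$. If $v<t+h$, then $v\le Y+h$ because $Y\ge t$. If $v\ge t+h$, then $v-R<t\le Y<v$, so $x=Y-v+R\in[1,R-1]$ and $w_{M-1}(x)=a_Y-R\ge1$. By $(P_{M-1})$ and \eqref{eq:M2}, $x\ge M_v\ge R-h$, which again reads $v\le Y+h$. Thus $V_2\subseteq[Y+1,\min(Y+h,t+R-1)]$.

If $V_1=\emptyset$, then $|V|=|V_2|\le h$. Otherwise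
\[
|V|\le(Y-R+h-t+1)+(t+R-1-Y)=h.
\]
In both cases $c=1$ and $c\ge2$ we have contradicted $|V|\ge h+1$.
\end{proof}

\begin{remark}
The orbit \eqref{eq:orbit9} shows what fails at time $B-1$. Take $t=6$ and $\mu=(5,3,1)$, so $c=1$, $D=\{3,4\}$ and $V=\{6,7\}$. The tape on the sites $-1,0,\dots,7$ is $3,5,4,3,3,4,5,3,3$, and the chain of $v=7=t+h$ is $-1,3,7$. Its length $2$ is less than $R-h=3$, so \eqref{eq:M2} does not hold, and indeed $|V|=h+1$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $t=\max(A,n-r,B)\ge n-r\ge1$. For every $\lambda\in\mathcal P(n)$ we have $f^t(\lambda)\supseteq\Delta_r$ by Proposition~\ref{prop:low}(c) and Lemma~\ref{lem:mono}, and $f^t(\lambda)\subseteq\Delta_{r+1}$ by Proposition~\ref{prop:up}; so $f^t(\lambda)\in\Omega$. Proposition~\ref{prop:lower} with $N=t$ gives a partition with $f^{t-1}(\lambda)\notin\Omega$. Lemma~\ref{lem:reduction} yields $\mathrm{sp}(n)=t$, and also shows that the periodic partitions of $n$ are those of $\Omega$.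
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
RR2003-26, hal-02101820,
\texttt{https://hal-lara.archives-ouvertes.fr/\allowbreak hal-02101820/\allowbreak file/\allowbreak RR2003-26.pdf}.

\end{thebibliography}
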